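# Weakly $q$-plurisubharmonic functions on singular analytic sets

## 1. Smooth analytic sets and extension along a retraction

All functions take values in $[-\infty,\infty)$; "usc" means upper semi-continuous, and $q\ge 0$ is an integer.

**Definition 1.1.** Let $\Omega\subset\mathbb C^n$ be open. A usc function $\Psi$ on $\Omega$ is *$q$-plurisubharmonic* ($q$-psh) if the following local maximum principle holds: for every complex affine subspace $L$ of dimension $q+1$, every closed ball $B\Subset L\cap\Omega$ in $L$, and every $h$ pluriharmonic on a neighborhood of $B$ in $L$,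
$$\Psi\le h\ \text{ on }\partial B\quad\Longrightarrow\quad \Psi\le h\ \text{ on } B .$$

For $q=0$ these are the plurisubharmonic (psh) functions. For $q\ge n$ there is no $L$, so every usc function is $q$-psh. On open sets of $\mathbb C^{q+1}$ the only $L$ is the whole space. The restriction of a $q$-psh function to an affine subspace is again $q$-psh, straight from the definition.

**Example 1.2.** On $\mathbb C^2$ let $u=|z_1|^2-|z_2|^2$. It is not psh, because on the line $z_1=0$ it is $-|z_2|^2$. It is $1$-psh: here $L=\mathbb C^2$, and if $u\le h$ on $\partial B$, then on each slice $z_2=\text{const}$ of $B$ (a disc whose boundary lies in $\partial B$) the function $u-h$ is subharmonic in $z_1$, so $u-h\le 0$ on the slice.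

One consequence of the definition will be used over and over.

$$\text{An }(N-1)\text{-psh function on an open subset of }\mathbb C^N\text{ has no strict local maximum.}\tag{1}$$

Indeed, if $u(a)>u(z)$ for $0<|z-a|\le\rho$, then $\max_{|z-a|=\rho}u<u(a)$, because a usc function attains its maximum on a compact set. A real constant $h$ with $\max_{|z-a|=\rho}u\le h<u(a)$ violates the maximum principle with $L=\mathbb C^N$.

Now let $A\subset\Omega$ be an analytic subset: closed in $\Omega$, and locally the common zero set of finitely many holomorphic functions. There are two ways to say "$q$-psh on $A$".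

**Definition 1.3.** Let $\psi$ be usc on $A$.

1. $\psi$ is *$q$-psh on $A$*, written $\psi\in\mathcal{PSH}_q(A)$, if every $p\in A$ has an open neighborhood $U$ in $\Omega$ with a $q$-psh function $\Psi$ on $U$ such that $\psi=\Psi$ on $A\cap U$.
2. $\psi$ is *weakly $q$-psh on $A$*, written $\psi\in\mathcal{WPSH}_q(A)$, if for every domain $D\subset\mathbb C^{q+1}$ and every holomorphic $f:D\to\mathbb C^n$ with $f(D)\subset A$, the composition $\psi\circ f$ is $q$-psh on $D$.

The inclusion $\mathcal{PSH}_q(A)\subset\mathcal{WPSH}_q(A)$ always holds; we prove it in Lemma 5.3. The issue is the other direction: given control on all holomorphic images of $(q+1)$-dimensional domains, can we extend? At a regular point this is easy.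

**Proposition 1.4.** Let $p\in A$, and suppose that some open neighborhood $U$ of $p$ has a holomorphic retraction onto $A$: a holomorphic $r:U\to U$ with $r(U)\subset A$ and $r(z)=z$ for $z\in A\cap U$. Then for each $\psi\in\mathcal{WPSH}_q(A)$ the function $\Psi=\psi\circ r$ is $q$-psh on $U$ and equals $\psi$ on $A\cap U$. In particular, $\mathcal{WPSH}_q(A)\subset\mathcal{PSH}_q(A)$ if $A$ is a complex submanifold.

*Proof.* $\Psi$ is usc. Let $L$ be affine of dimension $q+1$, let $B\Subset L\cap U$ be a closed ball, and let $h$ be pluriharmonic near $B$ with $\Psi\le h$ on $\partial B$. Parametrize $L$ by a unitary affine map $\ell:\mathbb C^{q+1}\to L$. The ball $\ell^{-1}(B)$ is connected, so it lies in one connected component $D$ of $\ell^{-1}(U)$. The map $f=r\circ\ell:D\to A$ is holomorphic, so $\psi\circ f=\Psi\circ\ell$ is $q$-psh on $D$. Comparing with $h\circ\ell$ gives $\Psi\le h$ on $B$.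

If $A$ is a submanifold, take holomorphic coordinates $(y',y'')$ near $p$, ranging over a polydisc, with $A=\{y''=0\}$, and put $r(y',y'')=(y',0)$. $\square$

What changes at a singular point? The method of Proposition 1.4 stops there completely.

**Remark 1.5.** If a retraction $r$ as in Proposition 1.4 exists near $p$, then $p$ is a regular point of $A$. Indeed $r\circ r=r$ and $r(p)=p$, so $E=dr(p)$ satisfies $E^2=E$. Let $k=\operatorname{rank}E$. The map $G(z)=(I-E)(z-r(z))$ into the $(n-k)$-dimensional space $\operatorname{im}(I-E)$ has derivative $(I-E)^2=I-E$ at $p$, which is onto. So near $p$ the set $M=\{G=0\}$ is a $k$-dimensional submanifold with $T_pM=\ker(I-E)=\operatorname{im}E$, and $A\subset M$ near $p$ because $z=r(z)$ on $A$. The map $r|_M:M\to A\subset M$ has derivative the identity on $T_pM$, hence is a local biholomorphism of $M$ at $p$. So $A$ contains a neighborhood of $p$ in $M$, and $A=M$ near $p$.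

Fornæss and Narasimhan proved that $\mathcal{PSH}_0(A)=\mathcal{WPSH}_0(A)$ for every analytic set $A$. Popa-Fischer proved that for $q\ge1$ the two classes have the same *continuous* members: $\mathcal{PSH}_q(A)\cap\mathcal C(A)=\mathcal{WPSH}_q(A)\cap\mathcal C(A)$. The problem, taken from "On some classes of $q$-plurisubharmonic functions" (https://elekpub.bib.uni-wuppertal.de/ubwhsmig/download/pdf/3554626), is whether

$$\mathcal{WPSH}_q(A)=\mathcal{PSH}_q(A)\quad\text{for every }q\ge1\text{ and every analytic set }A,$$

with no continuity assumed. The answer is no, for every $q\ge1$. We first construct a counterexample, using only the definitions, and then find conditions on $A$ under which equality does hold.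

## 2. Peaks at a point

Since continuous functions cannot give a counterexample, we try the simplest discontinuous usc function: $\psi_p=0$ at one point $p\in A$ and $\psi_p=-1$ on $A\setminus\{p\}$. For a holomorphic $f:D\to A$, the function $\psi_p\circ f$ is $0$ on the analytic set $f^{-1}(p)$ and $-1$ elsewhere. So we must know which such two-valued functions satisfy the maximum principle. Two textbook facts will be used.

(A1) A point $x$ of an analytic set $Z$ is not isolated in $Z$ if and only if $\dim_xZ\ge1$; in this case every neighborhood of $x$ contains the image of a nonconstant holomorphic map $\gamma$ from the unit disc $\Delta$ into $Z$ with $\gamma(0)=x$.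

(A2) Imposing one more holomorphic equation, which vanishes at $x$, lowers $\dim_x$ of an analytic set by at most one.

**Lemma 2.1.** Let $D\subset\mathbb C^N$ be open, $Z\subset D$ a closed analytic subset without isolated points, $\alpha\in[-\infty,0)$, $\chi=0$ on $Z$ and $\chi=\alpha$ on $D\setminus Z$. If $B\subset D$ is a closed ball, $h$ is pluriharmonic near $B$, and $\chi\le h$ on $\partial B$, then $\chi\le h$ on $B$.

*Proof.* $\chi$ is usc, since $Z$ is closed. By the minimum principle for $h$ we have $h\ge\alpha$ on $B$ (nothing to show if $\alpha=-\infty$). It remains to show $h\ge0$ on $Z\cap B$. Suppose $m=\min_{Z\cap B}h<0$. Let $b,\rho$ be the center and radius of $B$, choose $\varepsilon>0$ with $\varepsilon\rho^2<-m$, and put $h_\varepsilon=h-\varepsilon|z-b|^2$. On $Z\cap\partial B$ we have $h\ge0$, so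
$$h_\varepsilon\ge-\varepsilon\rho^2>m\ge\min_{Z\cap B}h_\varepsilon .$$
So the minimum of $h_\varepsilon$ over $Z\cap B$ is attained at some $x_0\in Z$ in the interior of $B$. By (A1) there is a nonconstant holomorphic $\gamma:\Delta\to Z\cap\operatorname{int}B$ with $\gamma(0)=x_0$. The function $-h\circ\gamma+\varepsilon|\gamma-b|^2$ is subharmonic on $\Delta$ with a maximum at $0$, hence constant. But $h\circ\gamma$ is harmonic, so its Laplacian is $4\varepsilon|\gamma'|^2\not\equiv0$. Contradiction. $\square$

Conversely, if $D\subset\mathbb C^{q+1}$ and $Z$ has an isolated point, then $\chi$ has a strict local maximum there and is not $q$-psh by (1). With $\alpha=-1$ we get the criterion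

$$\psi_p\in\mathcal{WPSH}_q(A)\iff \text{no holomorphic }f:D\to A,\ D\subset\mathbb C^{q+1}\text{ a domain, has an isolated point in }f^{-1}(p).\tag{2}$$

Let us test (2) by hand.

* $q=0$, $\dim_pA\ge1$. By (A1) there is a nonconstant disc in $A$ through $p$; its fiber over $p$ is discrete. So $\psi_p\notin\mathcal{WPSH}_0(A)$.
* $p$ a regular point with $\dim_pA\ge q+1$. A chart embeds a ball of $\mathbb C^{q+1}$ into $A$ through $p$, so $\psi_p\notin\mathcal{WPSH}_q(A)$.
* $q=1$ and the quadric cone $A=\{x_1x_2=x_3^2\}\subset\mathbb C^3$, $p=0$. The map $f(s,t)=(s^2,t^2,st)$ sends $\mathbb C^2$ into $A$ with $f^{-1}(0)=\{0\}$. So $\psi_0\notin\mathcal{WPSH}_1(A)$: this singular point does not help.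

So we need a singular point $p$ that no holomorphic map from $\mathbb C^{q+1}$ can reach with an isolated fiber. The quadric fails because it has a polynomial parametrization. For cubics the situation is different.

## 3. The cubic cone

**Theorem 1.** Let $q\ge1$,
$$A=\{(x,t)\in\mathbb C^3\times\mathbb C^{q-1}:\ x_1^3+x_2^3+x_3^3=0\},$$
$\psi(0)=0$, and $\psi=-1$ on $A\setminus\{0\}$. Then $\psi\in\mathcal{WPSH}_q(A)$ but $\psi\notin\mathcal{PSH}_q(A)$. For each $d\ge q+1$ there is likewise a $d$-dimensional counterexample.

So for every $q\ge1$ an analytic hypersurface in $\mathbb C^{q+2}$ carries a two-valued usc function in $\mathcal{WPSH}_q(A)\setminus\mathcal{PSH}_q(A)$. The weak half rests on a statement about holomorphic solutions of the cubic equation, proved by infinite descent.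

**Lemma 3.1.** Let $\mathcal O$ be the ring of germs of holomorphic functions at $a\in\mathbb C^N$, $g=(g_1,g_2,g_3)\in\mathcal O^3$, $g_1^3+g_2^3+g_3^3=0$ and $g(a)=0$. Then $\dim_a\{g=0\}\ge N-1$.

For instance $g=(s,-s,0)$ on $\mathbb C^2$ vanishes on the line $s=0$. The lemma says that, unlike for the quadric, an isolated zero in $\mathbb C^2$ is impossible.

*Proof.* If $g=0$, the dimension is $N$. Let $g\ne0$.

**Step 1. Reduction to coprime triples.** This step explains what has to be excluded. The ring $\mathcal O$ is a unique factorization domain. Write $g=d\,g'$ with $d=\gcd(g_1,g_2,g_3)$; then $g'$ solves the same equation and has gcd $1$. We claim that $g'(a)\ne0$. Given this, $\{g=0\}=\{d=0\}$ near $a$ and $d(a)=0$, $d\neq 0$, so the dimension is $N-1$.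

**Step 2. A minimal bad triple and its factorization.** This step prepares the descent. Suppose the claim fails. Then there are triples $g$ with gcd $1$, $\sum g_i^3=0$ and $g(a)=0$. Choose one for which
$$\mu(g)=\min_i\operatorname{ord}_ag_i\in\{1,2,\dots\}$$
is minimal. From $g_3^3=-(g_1^3+g_2^3)$ we get $\operatorname{ord}g_3\ge\min(\operatorname{ord}g_1,\operatorname{ord}g_2)$, so $\mu(g)=\min(\operatorname{ord}g_1,\operatorname{ord}g_2)$. Let $\omega=e^{2\pi i/3}$ and
$$u_j=g_1+\omega^jg_2\quad(j=0,1,2),\qquad u_0u_1u_2=g_1^3+g_2^3=-g_3^3 .$$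
No $u_j$ is $0$: otherwise $g_3=0$ and $g_1=-\omega^jg_2$, so $g_2$ divides all three $g_i$ and must be a unit, contradicting $g_2(a)=0$. The $u_j$ are pairwise coprime: a prime dividing two of them divides a nonzero multiple of $g_2$ (take the difference), then $g_1$, then $g_3^3$ and hence $g_3$, contradicting gcd $1$.

**Step 3. The factors are cubes.** This produces new germs of smaller order. In the factorization of $-g_3^3$ each prime has exponent divisible by $3$, and by coprimality it occurs in only one $u_j$. So each $u_j$ is a unit times a cube. Units of $\mathcal O$ have cube roots, so $u_j=c_j^3$ with $c_j\in\mathcal O$, and $c_j(a)=0$ because $u_j(a)=0$.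

**Step 4. The new triple solves the same equation.** This closes the descent. The three $u_j$ are combinations of the two germs $g_1,g_2$, so they are linearly dependent; explicitly,
$$u_0+\omega u_1+\omega^2u_2=(1+\omega+\omega^2)g_1+(1+\omega^2+\omega^4)g_2=0 .$$
With $\theta^3=\omega$, the triple $(c_0,\theta c_1,\theta^2c_2)$ therefore solves the cubic equation. It vanishes at $a$, and it has gcd $1$ since the $u_j$ are pairwise coprime. The germs $u_j$ are linear combinations of $g_1,g_2$, and conversely $g_1,g_2$ are linear combinations of $u_0,u_1$, so $\min_j\operatorname{ord}u_j=\min(\operatorname{ord}g_1,\operatorname{ord}g_2)$. Hence the new $\mu$ is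
$$\tfrac13\min_j\operatorname{ord}u_j=\tfrac13\mu(g)<\mu(g),$$
contradicting minimality. $\square$

Step 4 is where cubic and quadric differ. From $g_1g_2=g_3^2$ with $g_1,g_2$ coprime we also get squares $g_1=c^2$, $g_2=d^2$ up to units, but there is no third factor, hence no relation between $c$ and $d$: $c=s$, $d=t$ is allowed, and it gives the parametrization of Section 2.

*Proof of Theorem 1.*

**Step 1. $\psi$ is weakly $q$-psh.** The function is usc. Let $D\subset\mathbb C^{q+1}$ be a domain and $f=(g,t):D\to A\subset\mathbb C^3\times\mathbb C^{q-1}$ holomorphic. Put $Z=f^{-1}(0)=\{g=0\}\cap\{t=0\}$ and let $a\in Z$. Lemma 3.1 with $N=q+1$ gives $\dim_a\{g=0\}\ge q$. The $q-1$ equations $t=0$ lower this by at most $q-1$, by (A2), so $\dim_aZ\ge1$. Thus $Z$ has no isolated points, and $\psi\circ f$ is $0$ on $Z$, $-1$ off $Z$. By Lemma 2.1 (where $L=\mathbb C^{q+1}$ is the only subspace to test) $\psi\circ f$ is $q$-psh on $D$.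

**Step 2. An extension would produce an interior maximum of a penalized function.** We now show $\psi\notin\mathcal{PSH}_q(A)$. A putative extension is uncontrolled off $A$, so we add a penalty that is strong off $A$. Let $n=q+2$, $P=x_1^3+x_2^3+x_3^3$, and suppose $\Psi$ is $q$-psh on a neighborhood $U$ of $0$ with $\Psi=\psi$ on $A\cap U$. Choose $s>0$ with $\bar B_s=\{|z|\le s\}\subset U$ and $\delta>0$ with $\delta s^2<\frac12$. For $C>0$ let
$$v_C=\Psi+\delta|z|^2-C|P|^2 .$$
We claim that $v_C<-\frac12$ on $\partial B_s$ for large $C$. Otherwise there are $C_\nu\to\infty$ and $z_\nu\in\partial B_s$ with $v_{C_\nu}(z_\nu)\ge-\frac12$. Since $\Psi$ is bounded above on $\bar B_s$, $P(z_\nu)\to0$. A limit point $z^*$ lies in $A\cap\partial B_s$ and, by upper semi-continuity, $\Psi(z^*)+\delta s^2\ge-\frac12$. So $\Psi(z^*)\ge-\frac12-\delta s^2>-1$, contradicting $\Psi(z^*)=\psi(z^*)=-1$.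

Fix such a $C$. As $v_C(0)=0$, the maximum of $v_C$ over $\bar B_s$ is attained at some $a$ with $|a|<s$; there $v_C(a)\ge0$, so $\Psi(a)>-\infty$.

**Step 3. The penalty is harmless in $q+1$ directions.** This gives the contradiction. The kernel of $dP(a)$ has dimension at least $n-1=q+1$. Let $E\subset\ker dP(a)$ be a complex subspace of dimension $q+1$ and $L=a+E$. For $\zeta\in E$ we have $P(a+\zeta)=P(a)+Q(\zeta)$ with a polynomial $Q$ and $Q=O(|\zeta|^2)$. From $v_C(a+\zeta)\le v_C(a)$ we get, for small $\zeta\in E$,
$$\Psi(a+\zeta)\le\Psi(a)-\delta(|a+\zeta|^2-|a|^2)+C(|P(a+\zeta)|^2-|P(a)|^2)=\Psi(a)+H(\zeta)-\delta|\zeta|^2+C|Q(\zeta)|^2,$$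
where
$$H(\zeta)=-2\delta\operatorname{Re}\langle\zeta,a\rangle+2C\operatorname{Re}\bigl(\overline{P(a)}\,Q(\zeta)\bigr)$$
is pluriharmonic with $H(0)=0$. For small $\rho>0$ we have $C|Q|^2\le\frac\delta2|\zeta|^2$ on $|\zeta|\le\rho$. So on the sphere $|\zeta|=\rho$ in $L$,
$$\Psi\le h:=\Psi(a)+H-\tfrac\delta2\rho^2,$$
while at the center $h(a)=\Psi(a)-\frac\delta2\rho^2<\Psi(a)$. This contradicts $q$-plurisubharmonicity on the $(q+1)$-dimensional $L$.

**Step 4. Dimension $d=q+1+m$.** Higher dimensions come from products. On $A\times\mathbb C^m$ put $\tilde\psi(z,y)=\psi(z)$. If $f=(f_1,f_2)$ maps a domain of $\mathbb C^{q+1}$ into $A\times\mathbb C^m$, then $\tilde\psi\circ f=\psi\circ f_1$ is $q$-psh. If $\tilde\Psi$ were a $q$-psh extension of $\tilde\psi$ near $0$, its restriction to $\{y=0\}$ would be a $q$-psh extension of $\psi$ near $0$, which does not exist. $\blacksquare$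

## 4. Finite images of $\mathbb C^k$

In Section 2 the quadric cone was harmless because $(s^2,t^2,st)$ maps $\mathbb C^2$ onto it with finite fibers. Recall that a holomorphic map germ $f:(X,a)\to(Y,b)$ is *finite* if $a$ is isolated in $f^{-1}(b)$. The relevant property of $A$ is the following.

$(F_q)$: for every $p\in A$, each irreducible component of dimension $k\ge q+1$ of the germ $(A,p)$ is the image of a finite holomorphic map germ $(\mathbb C^k,0)\to(A,p)$.

**Theorem 2.** Let $q\ge0$. (a) If $\dim A\le q$, every usc function on $A$ is in $\mathcal{PSH}_q(A)$, so $\mathcal{PSH}_q(A)=\mathcal{WPSH}_q(A)$. (b) $\mathcal{PSH}_q(A)=\mathcal{WPSH}_q(A)$ whenever $(F_q)$ holds.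

**Theorem 3.** If $\dim A\le q+1$, then $\mathcal{PSH}_q(A)=\mathcal{WPSH}_q(A)$ if and only if $(F_q)$ holds.

In particular, for $q\ge1$, equality holds for all $d$-dimensional $A$ if and only if $d\le q$: combine Theorem 2(a) with Theorem 1.

**Example 4.1.** The quadric cone satisfies $(F_1)$: at $0$ by $(s^2,t^2,st)$, which is onto, and at regular points by a chart. The cubic cone $\{x_1^3+x_2^3+x_3^3=0\}\subset\mathbb C^3$ violates $(F_1)$ at $0$, since by Lemma 3.1 a holomorphic map from a neighborhood of $0\in\mathbb C^2$ into it never has an isolated zero.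

**Example 4.2.** $(F_q)$ holds if the normalization $\nu:\tilde A\to A$ is smooth or has only quotient singularities. Indeed $\nu$ is finite, and each irreducible component of $(A,p)$ is the image of the germ of $\tilde A$ at one point $\tilde p$ over $p$. This germ is $(\mathbb C^k,0)$ or $(\mathbb C^k/G,0)$ with a finite group $G$ of linear maps; in the second case compose with the finite quotient map $\mathbb C^k\to\mathbb C^k/G$.

Besides (A1) and (A2), the proofs use the following facts of local analytic geometry.

(A3) A proper analytic subgerm of an irreducible germ has smaller dimension; an irreducible germ contained in a finite union of analytic germs lies in one of them.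

(A4) A finite germ $f:(X,a)\to(Y,b)$ has arbitrarily small representatives that are proper with finite fibers and satisfy $f^{-1}(b)=\{a\}$; such a map sends closed analytic sets to analytic sets of the same dimension, and inverse images of analytic sets do not have larger dimension than these.

(A5) If $\dim_pS\le q$, a generic affine subspace of dimension $n-q$ through $p$ has $p$ as an isolated point of its intersection with $S$.

And from analysis, a form of Dini's theorem: if usc functions decrease pointwise on a compact set to a limit that is $<c$ everywhere, with $c$ a constant, then they are eventually $<c$ on the whole set. (The sets where the functions are $\ge c$ are compact and decreasing, with empty intersection.) By subtraction the same holds with $c$ a continuous function.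

## 5. Test functions and the Levi form

The definition of $q$-psh tests on balls. For the proofs we need a pointwise criterion. For a $C^2$ function $\varphi$ let
$$L_\varphi(x)(\zeta)=\sum_{j,k}\frac{\partial^2\varphi}{\partial z_j\partial\bar z_k}(x)\,\zeta_j\bar\zeta_k=\partial_\tau\partial_{\bar\tau}\,\varphi(x+\tau\zeta)\big|_{\tau=0}$$
be its Levi form. If $\varphi$ has a local minimum at $x$, then $L_\varphi(x)\ge0$. For holomorphic $f$ we have $L_{\varphi\circ f}(z)(\zeta)=L_\varphi(f(z))(f'(z)\zeta)$, and $L_{|f|^2}(z)(\zeta)=|f'(z)\zeta|^2$. In particular the Levi form is invariant under biholomorphic changes of coordinates.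

**Definition 5.0.** A $C^2$ function $\varphi$ near $x$ *touches $u$ from above at $x$* if $u\le\varphi$ near $x$ and $u(x)=\varphi(x)\in\mathbb R$; it touches *strictly* if $u<\varphi$ near $x$ off $x$. A usc function $u$ on an open $U\subset\mathbb C^N$ has the *$q$-test property at $x$* if no $C^2$ function $\varphi$ touching $u$ from above at $x$ has $L_\varphi(x)$ negative definite on a complex subspace of dimension $q+1$.

Example: $u=-|z|^2$ on $\mathbb C$ fails the $0$-test property everywhere (take $\varphi=u$), and the constant $0$ has it, since a touching function then has a local minimum. If $\varphi$ violates the property, so does $\varphi+|z-x|^4$, which touches strictly; and by continuity its Levi form is negative definite on the same subspace at all points near $x$. We use this normalization freely. The property is local.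

**Lemma 5.1.** A usc function $u$ on $U\subset\mathbb C^N$ is $q$-psh if and only if it has the $q$-test property at every $x\in U$. In particular, $q$-plurisubharmonicity is a local property.

*Proof.* **Necessity.** We turn a violating test function into a violating $h$. Suppose $\varphi$ violates the property at $x$ on the subspace $E$. Taylor's formula on $L=x+E$ reads
$$\varphi(x+\zeta)=\varphi(x)+\operatorname{Re}Q(\zeta)+L_\varphi(x)(\zeta)+o(|\zeta|^2),$$
with a holomorphic polynomial $Q$, $Q(0)=0$. So for some $c>0$ we have $u(x+\zeta)\le u(x)+\operatorname{Re}Q(\zeta)-c|\zeta|^2$ for small $\zeta\in E$. On a small ball of radius $\rho$ in $L$ the pluriharmonic $h=u(x)+\operatorname{Re}Q-c\rho^2$ satisfies $u\le h$ on the sphere but $h(x)<u(x)$.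

**Sufficiency.** We turn a violating $h$ into a violating test function; the point is to move from $L$ to $\mathbb C^N$. Suppose $u\le h$ on $\partial B$ and $m_0=\max_B(u-h)>0$, where, in unitary coordinates $(z,w)$ with $z\in\mathbb C^{q+1}$, $B\subset L=\{w=0\}$ has center $b$ and radius $\rho$. Choose $\varepsilon>0$ with $\varepsilon\rho^2<m_0$. The function $u(z,w)-h(z)+\varepsilon|z-b|^2$ is $\le\varepsilon\rho^2<m_0$ on $\partial B\times\{0\}$, hence, by upper semi-continuity and compactness, $<m_0$ on $\partial B\times\{|w|\le\delta\}$ for small $\delta$. For large $C$ the function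
$$v=u-h(z)+\varepsilon|z-b|^2-C|w|^2$$
is also $<m_0$ on $B\times\{|w|=\delta\}$. But $v\ge m_0$ at a point of $B\times\{0\}$ where $u-h=m_0$. So $v$ has a maximum over $B\times\{|w|\le\delta\}$ at an interior point, with value $\ge m_0$, so $u$ is finite there. At that point $h-\varepsilon|z-b|^2+C|w|^2+\text{const}$ touches $u$ from above, and its Levi form on the $z$-space is $-\varepsilon|\cdot|^2$, negative definite in dimension $q+1$. $\square$

**Lemma 5.2.** Let functions be defined on an open $U\subset\mathbb C^N$.

(a) If $u_i$ are $q$-psh and locally uniformly bounded above, the usc regularization $(\sup_iu_i)^*$ is $q$-psh.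

(b) Decreasing limits of sequences of $q$-psh functions are $q$-psh.

(c) A $C^2$ function whose Levi form is at each point positive definite on some subspace of dimension $N-q$ is $q$-psh.

(d) If $u$ is $q$-psh and $s$ is $C^2$ and psh, then $u+s$ is $q$-psh. If $h=(h_1,\dots,h_m)$ is holomorphic, $u$ is usc (hence locally bounded above) on $U$ and $q$-psh off $\{h=0\}$, and $\varepsilon>0$, then $u+\varepsilon\log|h|^2$, with value $-\infty$ on $\{h=0\}$, is $q$-psh.

*Proof.* (a) Let $u=(\sup u_i)^*$ and suppose $\varphi$ touches $u$ strictly at $x$, with $L_\varphi$ negative definite on a fixed subspace $E$ of dimension $q+1$ at all points near $x$. Take $x_j\to x$ and $i_j$ with $u_{i_j}(x_j)\to u(x)$, and let $y_j$ maximize $u_{i_j}-\varphi$ over a small closed ball at $x$. Then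
$$(u-\varphi)(y_j)\ge(u_{i_j}-\varphi)(y_j)\ge(u_{i_j}-\varphi)(x_j)\to0 .$$
By upper semi-continuity a limit point $y$ of $(y_j)$ has $(u-\varphi)(y)\ge0$, so $y=x$ by strictness. So $y_j\to x$, and for large $j$ the function $\varphi+\text{const}$ touches $u_{i_j}$ from above at $y_j$. This contradicts Lemma 5.1 for $u_{i_j}$.

(b) The limit $u$ of $u_j\downarrow u$ is usc. If $u\le h$ on $\partial B$ and $\varepsilon>0$, then $u_j<h+\varepsilon$ on $\partial B$ for large $j$ by Dini's theorem, so $u\le u_j\le h+\varepsilon$ on $B$. Let $\varepsilon\to0$.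

(c) If $\chi$ touches $\varphi$ from above at $y$, then $\chi-\varphi$ has a local minimum at $y$, so $L_\chi(y)\ge L_\varphi(y)$ is positive definite on a subspace of dimension $N-q$. A subspace on which it is negative definite meets that one only in $0$, so has dimension $\le q$.

(d) If $\varphi$ touches $u+s$ at $x$, then $\varphi-s$ touches $u$ at $x$ and $L_{\varphi-s}(x)\le L_\varphi(x)$; so $L_\varphi(x)$ is not negative definite on a subspace of dimension $q+1$. In the second case the sum is usc, being $\to-\infty$ at $\{h=0\}$. If $\varphi$ touches it at $x$, the value is finite, so $h(x)\ne0$; near $x$ the function $\varepsilon\log|h|^2$ is smooth and psh, and the same argument applies. $\square$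

**Lemma 5.3.** If $\Psi$ is $q$-psh on an open $U\subset\mathbb C^n$ and $f:D\to U$ is holomorphic, $D\subset\mathbb C^m$ open, then $\Psi\circ f$ is $q$-psh. In particular $\mathcal{PSH}_q(A)\subset\mathcal{WPSH}_q(A)$ for every analytic set $A$.

*Proof.* **Step 1. Doubling the variables.** A test function for $\Psi\circ f$ lives on $D$ and must be transported to $U$; we do it by a penalty. Suppose $\varphi$ touches $\Psi\circ f$ strictly at $x$, and $L_\varphi<0$ on a subspace $E$, $\dim E=q+1$, at all points near $x$. Let $\bar B\subset D$ be a small closed ball at $x$ and $K\subset U$ a compact neighborhood of $f(\bar B)$. Let $(z_C,y_C)$ maximize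
$$\Psi(y)-\varphi(z)-C|y-f(z)|^2\quad\text{over }\bar B\times K .$$
The value at $(x,f(x))$ is $0$, so the maximum is $\ge0$. As $\Psi$ is bounded above on $K$, $y_C-f(z_C)\to0$ as $C\to\infty$. A limit point $z^*$ of $(z_C)$ satisfies $\Psi(f(z^*))\ge\varphi(z^*)$ by upper semi-continuity, so $z^*=x$. Hence $z_C\to x$, $y_C\to f(x)$. Fix $C$ so large that $(z_0,y_0)=(z_C,y_C)$ is interior and $L_\varphi(z_0)<0$ on $E$. With $\Phi(z,y)=\varphi(z)+C|y-f(z)|^2+\text{const}$ we have
$$\Psi(y)\le\Phi(z,y)\ \text{ near }(z_0,y_0),\ \text{with equality at }(z_0,y_0),\qquad L_\Phi(\zeta,\xi)=L_\varphi(z_0)(\zeta)+C|\xi-f'(z_0)\zeta|^2 .$$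
The formula for $L_\Phi$ at $(z_0,y_0)$ holds because $y-f(z)$ is holomorphic.

**Step 2. $f'(z_0)$ is injective on $E$.** Otherwise $f'(z_0)\zeta=0$ for some $0\ne\zeta\in E$. Then $\tau\mapsto\Phi(z_0+\tau\zeta,y_0)\ge\Psi(y_0)$ has a minimum at $\tau=0$, but its $\partial_\tau\partial_{\bar\tau}$ there is $L_\varphi(z_0)(\zeta)<0$. Contradiction.

**Step 3. A test function on a $(q+1)$-dimensional subspace.** By Step 2, $\zeta\mapsto y_0+f'(z_0)\zeta$, $\zeta\in E$, parametrizes an affine $L_0$ of dimension $q+1$. The function $\Phi(z_0+\zeta,y_0+f'(z_0)\zeta)$ touches $\Psi|_{L_0}$ from above at $y_0$ with Levi form $L_\varphi(z_0)|_E<0$. This contradicts Lemma 5.1 for the $q$-psh function $\Psi|_{L_0}$.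

For the last statement: if $\psi\in\mathcal{PSH}_q(A)$ and $f:D\to A$ is holomorphic, then near each point of $D$ we have $\psi\circ f=\Psi\circ f$ for a local extension $\Psi$; now use that $q$-plurisubharmonicity is local. $\square$

**Lemma 5.4.** Let $u$ be $q$-psh on the ball $B_R\subset\mathbb C^N$ with $|u|\le M$, $M>0$. Then $u_\varepsilon(z)=\sup_{y\in B_R}\bigl(u(y)-|z-y|^2/\varepsilon\bigr)$ is continuous on $B_R$, is $q$-psh on $B_{R-\tau}$ with $\tau=\sqrt{2M\varepsilon}$ (when $\tau<R$), and $u_\varepsilon\downarrow u$ as $\varepsilon\downarrow0$.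

*Proof.* $u_\varepsilon$ is a supremum of uniformly Lipschitz functions of $z\in B_R$, so it is continuous. Let $z\in B_{R-\tau}$. For $|t|\ge\tau$ with $z+t\in B_R$ we have $u(z+t)-|t|^2/\varepsilon\le M-2M=-M\le u(z)$, so these $t$ can be dropped:
$$u_\varepsilon(z)=\sup_{|t|\le\tau}\bigl(u(z+t)-|t|^2/\varepsilon\bigr)\qquad(z\in B_{R-\tau}).$$
This is a supremum of $q$-psh functions and continuous, so $q$-psh by Lemma 5.2(a). Monotonicity in $\varepsilon$ is clear, and $u\le u_\varepsilon\le\sup_{|t|\le\tau}u(\cdot+t)\to u$ by upper semi-continuity. $\square$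

Finally, the one published theorem on $q$-psh functions that we cite.

**Theorem 5.5 (Słodkowski,** *The Bremermann–Dirichlet problem for $q$-plurisubharmonic functions*, Ann. Scuola Norm. Sup. Pisa (4) 11 (1984), 303–326**).** If $u$ is $q$-psh and $v$ is $r$-psh on an open subset of $\mathbb C^N$, then $u+v$ is $(q+r)$-psh.

Together with (1): if $q+r=N-1$, then $u+v$ has no strict local maximum. This is how contradictions will arise.

## 6. Perron envelopes and a comparison property

If $q\ge n$, every usc $\psi$ on $A$ lies in $\mathcal{PSH}_q(A)$: extend it by $-\infty$. So let $0\le q\le n-1$.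

How can one build an extension near a singular point, where no retraction exists? A natural candidate is a Perron envelope: let $F=(F_1,\dots,F_l)$ define $A$, let $g$ be continuous and slightly above $\psi$ on $A$, and take the largest $q$-psh function $\mathcal E_j$ below the obstacle $g+j|F|^2$. On $A$ it is at most $g$. We would need that on $A$ it is at least about $\psi$, for large $j$. The direct route, to exhibit a competitor close to $\psi$ on $A$, stops at once: such a competitor is what we are looking for. The way past this is to argue from the other side. Where the envelope stays below its obstacle it cannot be raised, and this says that its negative, suitably regularized, has the $(n-q-1)$-test property. If the envelopes stay below $\psi$ somewhere for all $j$, their negatives converge to a function $w$ with $\psi+w>0$ somewhere, and after a small perturbation $\psi+w$ has a strict maximum on $A$. So extendability follows if such pairs $(\psi,w)$ do not exist. We now make this precise.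

**Definition 6.1.** A usc function $w$ on a relatively open part of $A$ is *admissible at $x$* if there is no $C^2$ function $\varphi$ near $x$ in $\mathbb C^n$ with $w\le\varphi$ on $A$ near $x$, $w(x)=\varphi(x)\in\mathbb R$, and $L_\varphi(x)$ negative definite on a subspace of dimension $n-q$.

A usc function $\psi$ on $A$ satisfies *(CP) at $p\in A$* if there do not exist $\eta>0$, a neighborhood $V$ of $p$ in $A$ and a usc $w:V\to[-\infty,\infty)$ with $\psi(p),w(p)>-\infty$ such that

(i) $\psi+w<\psi(p)+w(p)$ on $V\setminus\{p\}$;

(ii) $w$ is admissible at each $x\in V$ with $w(x)>w(p)-\eta$.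

**Example 6.2.** (i) Let $A=\mathbb C^k\times\{0\}\subset\mathbb C^n$ and $w=0$ on $A$. If $k\ge q+1$, $w$ is admissible everywhere: a $\varphi\ge0$ on $A$ with $\varphi(x)=0$ has $L_\varphi(x)\ge0$ on $\mathbb C^k\times\{0\}$, so it is negative definite at most in dimension $n-k<n-q$. If $k\le q$, $w$ is not admissible at $0$: take $\varphi=|z'|^2-|z''|^2$, negative definite in dimension $n-k\ge n-q$.

(ii) Let $A=\Omega$ and let $\psi$ be $q$-psh. Then (CP) holds. Suppose $w,V,\eta$ violate it at $p$, and put $c=w(p)-\eta$. The function $\max(w,c)$ has the $(n-q-1)$-test property: where it equals $c$, a touching function has a local minimum, and elsewhere use (ii) of Definition 6.1. By Theorem 5.5, $\psi+\max(w,c)$ is $(n-1)$-psh near $p$. But it has a strict local maximum at $p$: where $w>c$ by (i), and where $w\le c$ because $\psi+w(p)-\eta<\psi(p)+w(p)$ near $p$. This contradicts (1).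

(iii) For $A,\psi$ of Theorem 1, (CP) fails at $0$ with $w=0$. Condition (i) is clear. For (ii), let $\varphi$ violate admissibility at $x$ on a subspace $E$ of dimension $n-q=2$, and let $L=x+E$. As $A$ has pure dimension $q+1=n-1$, the set $L\cap A$ has dimension $\ge1$ at each point by (A2). By Lemma 2.1 the function equal to $0$ on $L\cap A$ and $-\infty$ on $L\setminus A$ is $1$-psh on $L\cong\mathbb C^2$; but $\varphi|_L$ touches it from above at $x$ with negative definite Levi form on $L$. This contradicts Lemma 5.1.

**Proposition 6.3.** If $\psi$ satisfies (CP) at every point of $A$, then $\psi\in\mathcal{PSH}_q(A)$.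

*Proof.* **Step 1. Reduction to an iteration.** We describe functions $\Theta_m$ whose limit is an extension. Let $p=0\in A$. Choose $R_0>0$ and $F=(F_1,\dots,F_l)$ holomorphic near $\bar B_{R_0}\subset\Omega$ with $A\cap\bar B_{R_0}=\{F=0\}\cap\bar B_{R_0}$ and $|F|<1$. Choose continuous $g^m$ on $\bar B_{R_0}$ whose restrictions to the compact set $A\cap\bar B_{R_0}$ decrease to $\psi$, for instance
$$g^m(x)=\sup_{y\in A\cap\bar B_{R_0}}\bigl(\max(\psi(y),-m)-m|x-y|\bigr).$$
(Each $g^m$ is Lipschitz, decreases in $m$, and is $\ge\psi$ on $A$. If $x\in A\cap\bar B_{R_0}$ and $c>\psi(x)$, then $\psi<c$ at the points of $A\cap\bar B_{R_0}$ at distance $<\delta$ from $x$ for some $\delta>0$, so these $y$ contribute at most $\max(c,-m)$; the other $y$ contribute at most $\max(M,-m)-m\delta\to-\infty$, where $M$ is an upper bound of $\psi$ on $A\cap\bar B_{R_0}$. So $\lim g^m(x)\le c$.) Let $R_m=R_0(\frac12+2^{-m-1})$. We construct $\Theta_m$, continuous on $\bar B_{R_m}$ and $q$-psh on $B_{R_m}$, with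

1. $\Theta_m>\psi$ on $A\cap\bar B_{R_m}$;
2. $\Theta_m\le\Theta_{m-1}+2^{-m}$ on $\bar B_{R_m}$ $(m\ge1)$;
3. $\Theta_m\le g^m+2^{-m}$ on $A\cap\bar B_{R_m}$ $(m\ge1)$.

Given these, $\Theta_m+2^{-m}\le\Theta_{m-1}+2^{-(m-1)}$, so $\Theta_m+2^{-m}$ decreases. Its limit $\Psi$ is $q$-psh on $B_{R_0/2}$ by Lemma 5.2(b), and $\psi\le\Psi\le\lim(g^m+2^{1-m})=\psi$ on $A\cap B_{R_0/2}$. So $\Psi$ is the desired extension.

Let $\Theta_0$ be a constant larger than $\max_{A\cap\bar B_{R_0}}\psi$. Now let $m\ge1$ and suppose $\Theta_{m-1}$ is constructed. Write $\Theta=\Theta_{m-1}$, $R=R_{m-1}$, $R'=R_m$, $g=g^m$, $B=B_R$, and fix $R'<R''<R$.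

**Step 2. The envelopes and a lower barrier.** We set up the obstacle problem and bound its solution from below. Let $\tau_0=\max(0,\max_{\bar B}\Theta-\min_{\bar B}g)$. Let $T\ge0$ be continuous on $\bar B$ with $T=0$ on $\bar B_{R'}$ and $T\ge\tau_0$ for $|z|\ge R''$. For $j=1,2,\dots$ put
$$G_j=\min(\Theta,\ g+j|F|^2+T),\qquad \mathcal E_j=\sup\{v:\ v\ q\text{-psh on }B,\ v\le G_j\}.$$
Let $v_0=\Theta+K(|z|^2-R^2)$ with $K>0$ and $K(R^2-R''^2)\ge\tau_0$. It is $q$-psh by Lemma 5.2(d), continuous, and $\le\Theta$ on $B$. For $|z|\le R''$ we have $v_0\le\max\Theta-\tau_0\le\min g\le g+j|F|^2+T$. For $|z|\ge R''$ we have $v_0\le\Theta\le\min g+\tau_0\le g+T$. So $v_0\le G_j$, hence $\mathcal E_j\ge v_0$. As $G_j$ is continuous, $\mathcal E_j^*\le G_j$, and $\mathcal E_j^*$ is $q$-psh by Lemma 5.2(a). So $\mathcal E_j^*$ is itself a competitor, and $\mathcal E_j=\mathcal E_j^*$ is $q$-psh; it is bounded, since $v_0\le\mathcal E_j\le\Theta$. Let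
$$w_j=-(\mathcal E_j)_*,$$
where $(\mathcal E_j)_*$ is the lower semi-continuous regularization. Then $w_j$ is usc and $-G_j\le w_j\le-v_0$.

**Step 3. Off its obstacle, the negative of the envelope has the $(n-q-1)$-test property.** Precisely: *if $w_j(x)>-G_j(x)$, then $w_j$ has the $(n-q-1)$-test property at $x$.* Otherwise (changing signs) there is a $C^2$ function $\varphi$ with $(\mathcal E_j)_*\ge\varphi$ near $x$, equality at $x$, and $L_\varphi(x)$ positive definite on a subspace of dimension $n-q$. Put $\varphi'=\varphi-|z-x|^4$. For a small $\rho$, and then small $\kappa>0$, we have on $|z-x|\le\rho$: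

* $\varphi'+\kappa<G_j$, because $\varphi'(x)=(\mathcal E_j)_*(x)<G_j(x)$;
* $\varphi'+\kappa$ is $q$-psh, by Lemma 5.2(c), since its Levi form remains positive definite on the same subspace near $x$;
* $\varphi'+\kappa<(\mathcal E_j)_*\le\mathcal E_j$ where $\rho/2\le|z-x|\le\rho$, if $\kappa<\rho^4/16$.

Replace $\mathcal E_j$ by $\max(\mathcal E_j,\varphi'+\kappa)$ on the ball $|z-x|<\rho$. Because the new function equals $\mathcal E_j$ for $|z-x|\ge\rho/2$, it is $q$-psh on $B$ by locality and Lemma 5.2(a), and it is $\le G_j$. So it is a competitor, hence $\le\mathcal E_j$; that is, $\varphi'+\kappa\le\mathcal E_j$ near $x$. But there are points $y\to x$ with $\mathcal E_j(y)\to(\mathcal E_j)_*(x)=\varphi'(x)$, so $\mathcal E_j(y)<\varphi'(y)+\kappa$ for some of them. Contradiction.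

**Step 4. The limit $w$ off $A$.** We pass to $j\to\infty$ and show that off $A$ the limit is as low as it can be. $\mathcal E_j$ increases with $j$, so $w_j\downarrow w$ with $w$ usc on $B$ and $w\le-v_0$; also $w\ge-\Theta>-\infty$. We claim
$$w\le-\Theta\quad\text{on }B\setminus A.\tag{3}$$
Let $\delta>0$. The function $\Theta+\delta\log|F|^2$ is $q$-psh by Lemma 5.2(d), and $\le\Theta$. Where $|F|^2\le e^{-\tau_0/\delta}$ it is $\le\max\Theta-\tau_0\le g$. Where $|F|^2>e^{-\tau_0/\delta}$ it is $\le\Theta\le\min g+\tau_0\le g+j|F|^2$ as soon as $j\ge\tau_0e^{\tau_0/\delta}$. So for large $j$ it is $\le G_j$, hence $\le\mathcal E_j$. As it is continuous off $A$, it is $\le(\mathcal E_j)_*$ there, and $w\le w_j\le-\Theta-\delta\log|F|^2$ off $A$. Let $\delta\to0$.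

**Step 5. The test property of $w$ on $A$.** We carry Step 3 to the limit. Put $G_\infty=\min(\Theta,g+T)$, so $G_j=G_\infty$ on $A$. We claim: *if $x\in A\cap B$ and $w(x)>-G_\infty(x)$, then $w$, as a function on $B\subset\mathbb C^n$, has the $(n-q-1)$-test property at $x$.* Suppose $\varphi$ touches $w$ strictly at $x$, with $L_\varphi$ negative definite on a fixed $(n-q)$-dimensional subspace near $x$. Let $y_j$ maximize $w_j-\varphi$ over a small closed ball at $x$; then
$$w_j(y_j)-\varphi(y_j)\ge w_j(x)-\varphi(x)\ge0 .$$
Let $y$ be a limit point of $(y_j)$. For fixed $i$, along the subsequence, $w_i(y)\ge\limsup w_i(y_j)\ge\limsup w_j(y_j)\ge\varphi(y)$. So $w(y)\ge\varphi(y)$, and $y=x$. Hence $y_j\to x$. Moreover $\limsup w_j(y_j)\le w_i(x)$ for every $i$, so $\limsup w_j(y_j)\le w(x)$, while $w_j(y_j)\ge\varphi(y_j)\to w(x)$. So $w_j(y_j)\to w(x)$. Since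
$$-G_j(y_j)\le-G_1(y_j)\to-G_1(x)=-G_\infty(x)<w(x),$$
we get $w_j(y_j)>-G_j(y_j)$ for large $j$, and $\varphi+\text{const}$ touches $w_j$ from above at $y_j$. This contradicts Step 3.

**Step 6. (CP) forces $\psi+w\le0$ on $A\cap B$.** This is the only place where (CP) enters. By property 1 of $\Theta=\Theta_{m-1}$, the lower semi-continuous function $\Theta-\psi$ is positive on the compact set $A\cap\bar B$, so $\varepsilon_0=\min_{A\cap\bar B}(\Theta-\psi)>0$. Then on $A\cap B$
$$\psi+w\le\psi-v_0\le-\varepsilon_0+K(R^2-|z|^2),$$
which is bounded, and $<0$ for $|z|$ near $R$. Suppose $\eta:=\sup_{A\cap B}(\psi+w)>0$. Take $\lambda>0$ with $\lambda R^2<\eta/2$. The usc function $k=\psi+w+\lambda|z|^2$ has supremum $\ge\eta$ and is $<\eta/2$ near $|z|=R$, so it attains its maximum over $A\cap B$ at some $x_0$, and $(\psi+w)(x_0)>\eta/2$. In particular $\psi(x_0)$, $w(x_0)$ are finite. Let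
$$\ell=\lambda|z|^2-\lambda|z-x_0|^2,\qquad w_\ell=w+\ell .$$
The function $\ell$ is real affine, so $L_\ell=0$. And $\psi+w_\ell=k-\lambda|z-x_0|^2$ has a strict maximum at $x_0$ on $A\cap B$.

We check that $w_\ell$ is admissible where needed. On $A$ we have $g\ge\psi$, $\Theta>\psi$ and $T\ge0$, so $G_\infty(x_0)\ge\psi(x_0)$; also $-\psi(x_0)<w(x_0)-\frac\eta2$. Hence, by continuity of $G_\infty,\Theta,\ell$ and by (3), there is a neighborhood $V$ of $x_0$ in $\mathbb C^n$ with
$$-G_\infty<w(x_0)-\tfrac{3\eta}8\ \text{ on }V,\qquad w\le-\Theta<w(x_0)-\tfrac\eta2\ \text{ on }V\setminus A,\qquad|\ell-\ell(x_0)|<\tfrac\eta8\ \text{ on }V .$$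
Let $x\in A\cap V$ with $w_\ell(x)>w_\ell(x_0)-\frac\eta8$. Then $w(x)>w(x_0)-\frac\eta4>-G_\infty(x)$. Let $\varphi$ be $C^2$ with $\varphi\ge w_\ell$ on $A$ near $x$ and equality at $x$. Then $\varphi-\ell\ge w$ on $A$ near $x$. Moreover $(\varphi-\ell)(x)=w(x)>w(x_0)-\frac\eta4$, so near $x$ and off $A$ we have $\varphi-\ell>w(x_0)-\frac\eta2>w$. Thus $\varphi-\ell$ touches $w$ from above at $x$ in $\mathbb C^n$, and by Step 5 the form $L_\varphi(x)=L_{\varphi-\ell}(x)$ is not negative definite on a subspace of dimension $n-q$. So $w_\ell$ is admissible at $x$. Therefore $w_\ell$ on $A\cap V$, with the constant $\eta/8$, contradicts (CP) at $x_0$.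

**Step 7. Definition of $\Theta_m$.** We pick $j$ and make the envelope continuous. Let $\varepsilon=2^{-m-1}$. The usc functions $\psi+w_j$ decrease to $\psi+w\le0$ on the compact set $A\cap\bar B_{R'}$, so by Dini $\psi+w_j<\varepsilon$ there for some $j$. For $u:=\mathcal E_j+\varepsilon$ this gives $u\ge(\mathcal E_j)_*+\varepsilon=-w_j+\varepsilon>\psi$ on $A\cap\bar B_{R'}$. Also $u\le\Theta+\varepsilon$ on $B$, and $u\le g+\varepsilon$ on $A\cap\bar B_{R'}$, since $F=0$ and $T=0$ there. The function $u$ is bounded and $q$-psh on $B_R$. By Lemma 5.4, for small $\epsilon'>0$ the function $\Theta_m:=u_{\epsilon'}$ is continuous and $q$-psh on a neighborhood of $\bar B_{R'}$, and $\Theta_m\ge u>\psi$ on $A\cap\bar B_{R'}$. As $u_{\epsilon'}\downarrow u$, Dini's theorem gives, for small $\epsilon'$, $\Theta_m\le\Theta+2^{-m}$ on $\bar B_{R'}$ and $\Theta_m\le g+2^{-m}$ on $A\cap\bar B_{R'}$. So properties 1–3 hold. $\square$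

## 7. Admissible functions need dimension $q+1$

Example 6.2(i) suggests that admissible functions cannot be concentrated on sets of dimension $\le q$. This is true in the following sense; $0\le q\le n-1$ as before.

**Lemma 7.1.** Let $p\in A$, let $w$ be usc on a neighborhood of $p$ in $A$ with $w(p)>-\infty$, let $\eta>0$, and let $w$ be admissible at all $x$ in this neighborhood with $w(x)>w(p)-\eta$. Let $S\ni p$ be an analytic subset of $A$ near $p$ with $w\le w(p)-\eta$ on $A\setminus S$ near $p$. Then $\dim_pS\ge q+1$.

*Proof.* Suppose $p=0$ and $\dim_0S\le q$. We build a forbidden test function: steeply increasing in $q$ directions, slightly decreasing in the other $n-q$. By (A5) there are linear coordinates $(y,\zeta)\in\mathbb C^q\times\mathbb C^{n-q}$ and a small $\rho>0$ such that, with $Q=\{|y|\le\rho,\ |\zeta|\le\rho\}$, we have $S\cap Q\cap\{y=0\}=\{0\}$, $w\le w(0)+1$ on $A\cap Q$, and all hypotheses hold on $A\cap Q$. Put $c=\eta/(2\rho^2)$. On the compact set $S\cap Q\cap\{|\zeta|=\rho\}$ we have $y\ne0$; let $\kappa>0$ be a lower bound of $|y|$ there. Take $C$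 with $C\min(\kappa,\rho)^2>1+c\rho^2$, and let
$$\varphi=C|y|^2-c|\zeta|^2 .$$
At a point of $A\cap Q$ with $w-\varphi\ge w(0)$ we have $w\ge w(0)-c\rho^2=w(0)-\frac\eta2$, so the point lies in $S$. On $S\cap Q\cap\{|\zeta|=\rho\}$ and on $A\cap Q\cap\{|y|=\rho\}$,
$$w-\varphi\le w(0)+1-C\min(\kappa,\rho)^2+c\rho^2<w(0).$$
Since $w-\varphi=w(0)$ at $0$, the maximum of $w-\varphi$ over $A\cap Q$ is attained at a point $x$ interior to $Q$, with $w(x)\ge w(0)-\frac\eta2>w(0)-\eta$. There $\varphi+\text{const}$ touches $w$ on $A$, and $L_\varphi$ is negative definite on the $\zeta$-space, of dimension $n-q$. This contradicts admissibility. $\square$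

*Proof of Theorem 2(a).* If $q\ge n$, extend by $-\infty$. Let $q\le n-1$ and $\dim A\le q$. If $w,V,\eta$ violated (CP) at $p$ for some $\psi$, Lemma 7.1 with $S=A$ would give $\dim_pA\ge q+1$. So every usc function satisfies (CP) at every point, and Proposition 6.3 gives that it lies in $\mathcal{PSH}_q(A)$. With Lemma 5.3, $\mathcal{PSH}_q(A)\subset\mathcal{WPSH}_q(A)\subset\{\text{usc functions}\}=\mathcal{PSH}_q(A)$. $\blacksquare$

## 8. Lifting to finite parametrizations

*Proof of Theorem 2(b).* If $q\ge n$, use part (a). Let $q\le n-1$. By Lemma 5.3 and Proposition 6.3 it suffices to show that each $\psi\in\mathcal{WPSH}_q(A)$ satisfies (CP) at each $p\in A$. Suppose $w,V,\eta$ violate (CP) at $p$. The plan is that of Example 6.2(ii): pull $\psi$ and $w$ back to $\mathbb C^k$ by a finite map, where $\psi$ becomes $q$-psh and $w$ should become $(k-q-1)$-psh, and contradict (1). The difficulty is that near branch points the admissibility of $w$ gives nothing. So we locate a set $S$ that carries the large values of $w$ and discard thin parts of it.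

**Step 1. A minimal carrier $S$.** We choose $S$ so that nothing of smaller dimension matters. Among the analytic germs $S\subset(A,p)$ with $p\in S$ for which there is $\eta_S>0$ with $w\le w(p)-\eta_S$ on $A\setminus S$ near $p$ (for example $S=A$), choose one of minimal dimension $s$. Conditions (i), (ii) of (CP) remain true if $\eta$ is decreased, so we may take $\eta_S=\eta$. By Lemma 7.1, $s\ge q+1\ge1$. We claim
$$\limsup_{x\to p,\ x\in S\setminus S',\ x\ne p}w(x)=w(p)\quad\text{for every analytic germ }S'\subset S\text{ with }\dim S'<s.\tag{4}$$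
The limsup is $\le w(p)$ since $w$ is usc. If it were smaller, $S'\cup\{p\}$ would be a carrier of dimension $<s$.

**Step 2. Covering $S$ from $\mathbb C^k$.** We parametrize the top-dimensional components of $S$ by subsets of $\mathbb C^{k}$. Let $S_1,\dots,S_l$ be the irreducible components of $(S,p)$ of dimension $s$. By (A3) each $S_i$ lies in an irreducible component of $(A,p)$, of some dimension $k_i\ge s\ge q+1$, which by $(F_q)$ is the image of a finite germ $\pi_i:(\mathbb C^{k_i},0)\to(A,p)$. Choose representatives as in (A4), with $\pi_i^{-1}(p)=\{0\}$. Then $\pi_i(\pi_i^{-1}(S_i))=S_i$. The images of the irreducible components of the germ $\pi_i^{-1}(S_i)$ at $0$ are analytic germs with union $S_i$; as $S_i$ is irreducible, one component $T_i$ satisfies $\pi_i(T_i)=S_i$, and $\dim T_i=s$. By irreducibility we may take a representative of $T_i$ of pure dimension $s$.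

Next we remove the bad points. Let $\Sigma_i\subset S_i$ be the intersection of $S_i$ with $\operatorname{Sing}S$ and with the components of $S$ of dimension $<s$; it has dimension $<s$. Let $f_1,\dots,f_r$ generate the ideal of $T_i$ on a neighborhood of $0$, and let
$$Z_i=\operatorname{Sing}T_i\ \cup\ \{z\in T_i:\ (df_1,\dots,df_r,d\pi_i)(z)\ \text{has rank}<k_i\}\ \cup\ (\pi_i|_{T_i})^{-1}(\Sigma_i).$$
This is analytic. At a regular point of $T_i$ the common kernel of the $df_j$ is the tangent space of $T_i$, so the second set records where $d\pi_i$ is not injective on it. If $Z_i$ had interior in $T_i$, then, the first and third sets being nowhere dense (the third because $\dim(\pi_i|_{T_i})^{-1}(\Sigma_i)<s$ by (A4)), $\pi_i|_{T_i}$ would have rank $<s$ on an open set of regular points and thus, at points of maximal rank there, positive-dimensional fibers, contradicting finiteness. So $Z_i$ is nowhere dense in $T_i$, and $\dim Z_i<s$. The set $T_i\setminus Z_i$ is an $s$-dimensional manifold which $\pi_i$ maps locally biholomorphically into the $s$-dimensional regular part of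 $S$.

The images $\pi_i(Z_i)$ are analytic of dimension $<s$. Let $S'$ be the union of all $\pi_i(Z_i)$, $\operatorname{Sing}S$, and the components of $S$ of dimension $<s$; then $\dim S'<s$. By (4) there are $x_\nu\in S\setminus S'$ with $x_\nu\to p$ and $w(x_\nu)\to w(p)$. After passing to a subsequence, all $x_\nu$ lie in one $S_i$. Drop the index $i$. Choose $z_\nu\in T$ with $\pi(z_\nu)=x_\nu$. Then $z_\nu\in T\setminus Z$, and $z_\nu\to0$ because $\pi$ is proper and $\pi^{-1}(p)=\{0\}$.

**Step 3. Lifting $w$.** We define the lift so that it ignores $Z$. On a small neighborhood $D_0$ of $0$ in $\mathbb C^k$ let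
$$W(z)=\limsup_{T\setminus Z\ni z'\to z}w(\pi(z'))\ \ (z\in T),\qquad W=-\infty\ \text{ off }T,\qquad c=w(p)-\eta,\qquad W^c=\max(W,c),$$
where for $z\in T\setminus Z$ the value $z'=z$ is included, so that $W=w\circ\pi$ on $T\setminus Z$. Since $T$ is closed in $D_0$, $W$ is usc. As $w\circ\pi$ is usc on $T$, $W\le w\circ\pi$ on $T$. And $W(0)=w(p)$, where "$\ge$" comes from the points $z_\nu$.

**Step 4. $W^c$ is $(k-q-1)$-psh off $Z$.** We convert test functions on $\mathbb C^k$ into test functions for the admissibility of $w$. Note $k\ge s\ge q+1$. At a point where $W^c=c$, a function touching $W^c$ from above has a local minimum, so its Levi form is $\ge0$, and the test property holds because $k-q\ge1$. This covers all points off $T$. Now let $z\in T\setminus Z$ with $W(z)=w(x)>c$, $x=\pi(z)$, and suppose $\varphi$ touches $W^c$, hence $W$, from above at $z$ with $L_\varphi(z)$ negative definite on $E$, $\dim E=k-q$. Then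
$$\dim(E\cap T_zT)\ge(k-q)+s-k=s-q .$$
Let $\sigma$ be the local inverse of $\pi|_T:T\to S$ near $x$. For $x'\in S$ near $x$ we have $\varphi(\sigma(x'))\ge W(\sigma(x'))=w(x')$, with equality at $x'=x$, and the Levi form of $\varphi\circ\sigma$ on the manifold $S$ at $x$ is negative definite on a subspace of dimension $s-q$. In holomorphic coordinates $(y',y'')$ of $\mathbb C^n$ near $x$ with $S=\{y''=0\}$ put
$$\Phi=(\varphi\circ\sigma)(y')-|y''|^2 .$$
Its Levi form at $x$ is negative definite on a subspace of dimension $(s-q)+(n-s)=n-q$. On $S$ near $x$ we have $\Phi\ge w$, with equality at $x$. Near $x$, $\Phi$ is close to $\Phi(x)=w(x)>c\ge w|_{A\setminus S}$, so $\Phi\ge w$ on $A$ near $x$. As $w(x)>w(p)-\eta$, this contradicts the admissibility of $w$ at $x$.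

**Step 5. $W^c$ is $(k-q-1)$-psh near $0$.** We remove $Z$. Near $0$ let $Z=\{h=0\}$ with $h$ holomorphic, vector-valued, $|h|<1$ (if $0\notin Z$ there is nothing to do). By Lemma 5.2(d) each $W^c+\varepsilon\log|h|^2$, $\varepsilon>0$, is $(k-q-1)$-psh near $0$. By Lemma 5.2(a) so is the usc regularization of their supremum over $\varepsilon>0$. The supremum is $W^c$ off $Z$ and $-\infty$ on $Z$. Its regularization is $W^c$ off $Z$, and at $z\in Z$ it is
$$\limsup_{z'\to z,\ z'\notin Z}W^c(z')=\max(W(z),c)=W^c(z),$$
since points $z'\in T\setminus Z$ contribute $\max(w(\pi(z')),c)$ and points $z'\notin T$ contribute $c$. So $W^c$ is $(k-q-1)$-psh near $0$.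

**Step 6. Contradiction.** The function $\psi\circ\pi$ is $q$-psh near $0\in\mathbb C^k$. Indeed, for each affine $L\subset\mathbb C^k$ of dimension $q+1$, applying the definition of $\mathcal{WPSH}_q(A)$ to $\pi$ on the connected components of $L\cap D_0$ shows that $\psi\circ\pi|_{L\cap D_0}$ satisfies the maximum principle on balls of $L$. By Theorem 5.5, $\psi\circ\pi+W^c$ is $(k-1)$-psh near $0$. At $0$ it equals $m_0:=\psi(p)+w(p)\in\mathbb R$. Let $z\ne0$ be near $0$, so $\pi(z)\ne p$. If $W(z)>c$, then $z\in T$ and
$$\psi(\pi(z))+W(z)\le(\psi+w)(\pi(z))<m_0$$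
by (i) of (CP). If $W^c(z)=c$, the sum is $\psi(\pi(z))+w(p)-\eta<m_0$, because $\psi$ is usc at $p$. So there is a strict local maximum at $0$, contradicting (1). $\blacksquare$

## 9. Necessity of $(F_q)$ in dimension $q+1$

*Proof of Theorem 3.* "If" is Theorem 2(b). For "only if", let $\dim A\le q+1$ and suppose $(F_q)$ fails: some irreducible component $A_1$ of a germ $(A,p)$ has dimension $q+1$ and is not the image of a finite germ $(\mathbb C^{q+1},0)\to(A,p)$. We construct $\psi\in\mathcal{WPSH}_q(A)\setminus\mathcal{PSH}_q(A)$.

If $A_1$ were the only component, the peak at $p$ of Section 2 would do near $p$: a map from $\mathbb C^{q+1}$ with an isolated fiber over $p$ would be a finite germ onto $A_1$. Other components may be good, and on them a peak is not weakly $q$-psh. So we enlarge the set where $\psi=0$ on those.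

**Step 1. The two-valued function near $p$.** Let $V\subset\Omega$ be a small ball at $p$, $A\cap V=A_1\cup\dots\cup A_l$ with the $A_i$ representing the irreducible components at $p$, and $A_1$ of pure dimension $q+1$. For $i\ge2$, $A_1\cap A_i$ is a proper subgerm of $A_1$, so $\dim_p(A_1\cap A_i)\le q$ by (A3). By (A5) there are $q$ affine functions $H=(H_1,\dots,H_q)$ vanishing at $p$ with, for $V$ small,
$$A_1\cap A_i\cap\{H=0\}=\{p\}\quad\text{for all }i\ge2 .$$
Put
$$\Gamma=\{p\}\cup\bigcup_{i\ge2}(A_i\cap\{H=0\}),\qquad\psi_0=0\ \text{on }\Gamma,\qquad\psi_0=-1\ \text{on }(A\cap V)\setminus\Gamma .$$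
Then $\Gamma\cap A_1=\{p\}$, and $\Gamma\cap A_i=A_i\cap\{H=0\}$ for $i\ge2$. The set $\Gamma$ is closed in $V$, so $\psi_0$ is usc.

**Step 2. $\psi_0$ is weakly $q$-psh on $A\cap V$.** We verify the hypothesis of Lemma 2.1. Let $D\subset\mathbb C^{q+1}$ be a domain and $f:D\to A\cap V$ holomorphic. $D$ is the union of the analytic subsets $f^{-1}(A_i)$; one of them has interior points, so by the identity theorem it is $D$, and $f(D)\subset A_i$ for that $i$.

If $i\ge2$, then $f^{-1}(\Gamma)=\{H\circ f=0\}$ is given by $q$ equations in $\mathbb C^{q+1}$, so it has no isolated points by (A2).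

If $i=1$, then $f^{-1}(\Gamma)=f^{-1}(p)$. If $a$ were an isolated point of it, the germ $f:(\mathbb C^{q+1},a)\to(A_1,p)$ would be finite. By (A4) its image would be an analytic germ of dimension $q+1$ in the irreducible $(q+1)$-dimensional germ $A_1$, hence equal to $A_1$ by (A3), contrary to assumption.

So $f^{-1}(\Gamma)$ has no isolated points in all cases, and $\psi_0\circ f$ is $q$-psh by Lemma 2.1.

**Step 3. Globalization.** We extend $\psi_0$ from a neighborhood of $p$ to all of $A$. Let $V$ have radius $r$, let $0<\rho<r$, and let $\tau=C(|z-p|^2-\rho^2)$ with $C\rho^2>1$. Define $\psi=\max(\psi_0,\tau)$ on $A\cap V$ and $\psi=\tau$ on $A\setminus V$. As $\tau\ge0\ge\psi_0$ for $|z-p|\ge\rho$, we have $\psi=\tau$ on $A\cap\{|z-p|>\rho\}$, so $\psi$ is usc. Let $f:D\to A$ be holomorphic. On the open set $\{|f-p|>\rho\}$ we have $\psi\circ f=\tau\circ f$, which is $C^2$ and psh, so $q$-psh by Lemma 5.2(d) with $u=0$. On $f^{-1}(V)$ we have $\psi\circ f=\max(\psi_0\circ f,\tau\circ f)$, which is $q$-psh by Step 2 (applied on connected components) and Lemma 5.2(a). These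 two open sets cover $D$, and $q$-plurisubharmonicity is local, so $\psi\circ f$ is $q$-psh. Thus $\psi\in\mathcal{WPSH}_q(A)$. As $\tau(p)=-C\rho^2<-1$, we have $\psi=\psi_0$ near $p$.

**Step 4. $\psi\notin\mathcal{PSH}_q(A)$.** We restrict attention to $A_1$, where $\psi$ has a peak, by adding a function that is $-\infty$ off $A_1$. Suppose $\Psi$ is a $q$-psh extension of $\psi$ near $p$. Let $\hat w=0$ on $A_1$ and $\hat w=-\infty$ off $A_1$. For an affine $L$ of dimension $n-q$ and any point of $L\cap A_1$, the local dimension of $L\cap A_1$ is at least $(q+1)+(n-q)-n=1$ by (A2), so $L\cap A_1$ has no isolated points. By Lemma 2.1 on $L\cap V$ with $\alpha=-\infty$, $\hat w$ satisfies the maximum principle on balls in $L$. So $\hat w$ is $(n-q-1)$-psh near $p$. By Theorem 5.5, $\Psi+\hat w$ is $(n-1)$-psh near $p$ in $\mathbb C^n$. But it is $0$ at $p$, $-1$ on $A_1\setminus\{p\}$ near $p$ (because $\Gamma\cap A_1=\{p\}$), and $-\infty$ elsewhere. So it has a strict local maximum at $p$, contradicting (1). $\blacksquare$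

**Remark 9.1.** The following is not used above. By a theorem of Brieskorn (*Rationale Singularitäten komplexer Flächen*, Invent. Math. 4 (1968)), normal surface germs that are finite images of $(\mathbb C^2,0)$ are quotient singularities. So for pure two-dimensional $A$ and $q=1$, Theorem 3 says: $\mathcal{WPSH}_1(A)=\mathcal{PSH}_1(A)$ if and only if the normalization of $A$ has at most quotient singularities (smooth points being included). One direction is Example 4.2. For the other, let a component of $(A,p)$ be the image of a finite germ $(\mathbb C^2,0)\to(A,p)$. A finite map from a normal space onto an irreducible germ lifts to the normalization of that germ, and the lift is finite and onto by dimension; so the normalization germ is a finite image of $(\mathbb C^2,0)$, and Brieskorn's theorem applies.
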